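\title{Straight-Line Orthogonal Drawings of Binary Trees in Linear Area}

\begin{abstract}
We prove that every binary tree with $n$ nodes has a straight-line orthogonal grid drawing of area $O(n)$, in a square box with the root at a corner. More generally, there is a constant $c$ such that every $W\times H$ box with $WH\ge cn$ and $\min(W,H)\ge 4\log_2 n+4$ contains such a drawing, and both conditions are necessary up to constant factors. The proof is a simultaneous induction for trees and for paths with trees attached, carried out for all boxes of polylogarithmic aspect ratio. Its geometric core is a way of folding a path down and up again inside a tall box while keeping both of its ends accessible.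
\end{abstract}

\section{Introduction}

A \emph{binary tree} is a rooted tree in which every node has at most two children. A \emph{straight-line orthogonal drawing} (\emph{SO-drawing}) of a tree maps the nodes to distinct points of the integer grid and each edge to a horizontal or vertical segment between its end-nodes, so that no two edges cross and no edge passes through a node other than its end-nodes. No order among the children of a node has to be preserved. The area of the drawing is the area of the smallest axis-parallel rectangle enclosing it. The question we answer, taken from \cite{GD}, is the following: is there a constant $c$ such that every binary tree with $n$ nodes has an SO-drawing of area at most $cn$?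

It is convenient to count grid points. A $W\times H$ \emph{box} consists of $W$ consecutive columns and $H$ consecutive rows of the grid, and we call $WH$ its area. This is at least the geometric area $(W-1)(H-1)$, so upper bounds for $WH$ are upper bounds in the sense of the question. A box containing a drawing of $n$ nodes has $WH\ge n$, and the question asks whether nodes can always occupy a constant fraction of the box. What works against this is that edges cannot bend: a long edge blocks a whole segment of grid points, and a path can change direction only at one of its nodes.

The two extreme shapes suggest a positive answer. A path fits in an $n\times 1$ box, and a complete binary tree of even height fits in area less than $3(n+1)$ (Example~\ref{ex:complete}). For arbitrary binary trees the simplest recursion loses a logarithmic factor and gives area $n(1+\log n)$ (Lemma~\ref{lem:nlogn}); logarithms are to base $2$ throughout. The answer is indeed positive.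

\begin{theorem}\label{thm:square}
There is a constant $c$ such that every $n$-node binary tree has an SO-drawing in a square box of area at most $cn$, with the root at a corner of the box.
\end{theorem}

A tree of maximum degree at most $3$ becomes a binary tree when it is rooted at a leaf, so Theorem~\ref{thm:square} gives linear area for all such trees. The shape of the box can be prescribed almost freely.

\begin{theorem}\label{thm:boxes}
There is a constant $c$ such that for all $n\ge 1$ and all integers $W,H$ with $\min(W,H)\ge 4\log n+4$ and $WH\ge cn$, every $n$-node binary tree has an SO-drawing in a $W\times H$ box with the root at a corner. Conversely, for every $n$ there is an $n$-node binary tree all of whose SO-drawings in a $W\times H$ box satisfy $\min(W,H)\ge\frac12(\log(n+1)-1)$ and $WH\ge n$.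
\end{theorem}

Thus, up to constant factors, the boxes in which all $n$-node binary trees have SO-drawings are exactly those with $WH=\Omega(n)$ and $\min(W,H)=\Omega(\log n)$.

The proof separates geometry from accounting. Sections~\ref{sec:side} and~\ref{sec:fold} contain the geometry: ways of assembling a drawing from drawings of a bounded number of smaller pieces. Sections~\ref{sec:budget} and~\ref{sec:induction} show that, for boxes whose aspect ratio is at most polylogarithmic, these assemblies waste so little space that the losses over all levels of the recursion add up to a constant factor; this proves Theorem~\ref{thm:square}. Sections~\ref{sec:thin} and~\ref{sec:lower} prove the two halves of Theorem~\ref{thm:boxes}.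

\section{Trees, chains and side-by-side layouts}\label{sec:side}

All drawings are SO-drawings. Inside a box, $(x,y)$ is the point in column $x$ and row $y$; columns are numbered from left to right and rows from top to bottom, starting with $1$. The size $|Y|$ of an object $Y$ is its number of nodes.

To join the drawing of a subtree to the rest of a tree, we must be able to reach its root from outside its box. A \emph{corner drawing} of a nonempty binary tree in a box is a drawing with the root at the top-left corner. The eight symmetries of the square grid preserve SO-drawings, so a corner drawing in $w\times h$ gives a drawing in $w\times h$ or in $h\times w$, as we like, with the root at any prescribed corner. In particular, the transpose of a corner drawing is a corner drawing.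

Removing the root of an unbalanced tree hardly reduces its size, so we shall cut at a node $v$ deep inside the tree. The part above $v$ then has two nodes that must be reachable, the root and the parent of $v$. This leads to the second kind of object. A \emph{chain} $P=(x_1,\dots,x_k;T_1,\dots,T_k)$, $k\ge1$, consists of a path $x_1\cdots x_k$, its \emph{spine}, and possibly empty binary trees $T_i$, the root of $T_i$ being joined to $x_i$. We write $P[i,j]$ for the chain $(x_i,\dots,x_j;T_i,\dots,T_j)$, which is empty if $i>j$. Reading the spine backwards gives another chain, the \emph{reversal} of $P$. A \emph{top drawing} of $P$ in a box is a drawing with $x_1$ at the top-left corner, $x_k$ on the top row, and no point of the drawing on the top row to the right of $x_k$. So $x_1$ can be reached from the left and $x_k$ from the right, both along row $1$. The other spine nodes may lie anywhere, and the transpose of a top drawing is in general not a top drawing.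

A \emph{piece} is a binary tree or a chain, and a \emph{standard drawing} of a piece is a corner drawing for a tree and a top drawing for a chain. A standard drawing in a box remains one when columns are added on the right and rows at the bottom; we call this \emph{padding}. An empty piece is regarded as having a standard drawing in $0\times h$ for every $h$.

\emph{Cutting a tree $T$ at a node $v$} produces three pieces: the two child subtrees $T',T''$ of $v$, and the chain $B$ whose spine is the path from the root to the parent of $v$, each spine node carrying its other child subtree ($B$ is empty if $v$ is the root). \emph{Cutting a chain $P$ at an index $\mu$} produces the three pieces $P[1,\mu-1]$, $T_\mu$ and $P[\mu+1,k]$. The first lemma reassembles the pieces from left to right.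

\begin{lemma}[side by side]\label{lem:side}
Let $D\ge2$.
\begin{itemize}
\item[(a)] Let a tree $T$ be cut at $v$. If $B$, $T'$, $T''$ have standard drawings in $w_1\times D$, $w_2\times(D-1)$, $w_3\times D$, then $T$ has a corner drawing in $(w_1+\max(1,w_2)+w_3)\times D$.
\item[(b)] Let a chain $P$ be cut at $\mu$. If $P[1,\mu-1]$, $T_\mu$, $P[\mu+1,k]$ have standard drawings in $w_1\times D$, $w_2\times(D-1)$, $w_3\times D$, then $P$ has a top drawing in $(w_1+\max(1,w_2)+w_3)\times D$.
\item[(c)] If each tree $T_i$ of a chain $P$ has a corner drawing in $w_i\times(D-1)$, then $P$ has a top drawing in $\bigl(\sum_i\max(1,w_i)\bigr)\times D$.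
\end{itemize}
\end{lemma}

\begin{proof}
(a) Put the drawing of $B$ in columns $1,\dots,w_1$, the node $v$ at $(w_1+1,1)$, the drawing of $T'$ in rows $2,\dots,D$ with its root at $(w_1+1,2)$, and the drawing of $T''$ in the last $w_3$ columns, with its root in row $1$. The three boxes are disjoint and avoid $v$. The edge from the last spine node of $B$ to $v$ runs along the free part of row $1$ in the box of $B$, the edge from $v$ to the root of $T'$ has unit length, and the edge from $v$ to the root of $T''$ runs along row $1$ above the box of $T'$. The root of $T$ is the first spine node of $B$, or $v$ if $B$ is empty; in both cases it is at $(1,1)$.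

(b) Use the same layout with $P[1,\mu-1]$, $x_\mu$, $T_\mu$, $P[\mu+1,k]$ in the roles of $B$, $v$, $T'$, $T''$. If $\mu<k$, then $x_k$ lies on row $1$ of the last box with nothing to its right. If $\mu=k$, the only points to the right of $x_k$ belong to $T_k$, which lies in rows $\ge2$.

(c) Give $x_i$ its own range of $\max(1,w_i)$ columns, in the order $i=1,\dots,k$. Put $x_i$ on row $1$ at the left end of its range and $T_i$ in rows $2,\dots,D$ with its root directly below $x_i$. Row $1$ carries only the spine.
\end{proof}

Cutting at the root and hanging the smaller subtree below it gives the logarithmic bound.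

\begin{lemma}\label{lem:nlogn}
Every binary tree of size $m\ge1$ has a corner drawing in $m\times(1+\lfloor\log m\rfloor)$, and hence in $m\times m$.
\end{lemma}

\begin{proof}
Induction on $m$; the case $m=1$ is a single point. For $m\ge2$ let $D=1+\lfloor\log m\rfloor$ and cut at the root with $|T'|\le|T''|$. Since $|T'|\le m/2$, the tree $T'$ has a drawing in $|T'|\times(D-1)$, and $T''$ has one in $|T''|\times D$. Lemma~\ref{lem:side}(a) gives width $\max(1,|T'|)+|T''|\le m$. Finally $1+\log m\le m$.
\end{proof}

\begin{example}[complete binary trees]\label{ex:complete}
If the complete binary tree of height $t$ has a corner drawing in $w\times h$, then Lemma~\ref{lem:side}(a) draws the one of height $t+1$ in $2w\times(h+1)$. Iterating from $1\times1$ gives the box $2^t\times(t+1)$ for $n=2^{t+1}-1$ nodes, of area about $\frac12 n\log n$. Now transpose after every step. One step maps $(w,h)$ to $(h+1,2w)$, and two steps map it to $(2w+1,2h+2)$, so $w+1$ and $h+2$ double. The tree of height $2r$ therefore fits in $(2^{r+1}-1)\times(3\cdot2^r-2)$, of area less than $6\cdot4^r=3(n+1)$.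
\end{example}

Both recursions in Example~\ref{ex:complete} spend one new row per level, which multiplies the area per node by about $1+1/h$. In the first, $h=t+1$ and the product of these factors diverges. In the second, $h$ grows geometrically and the product converges. Linear area is thus a matter of keeping both sides of the box long at every level of the recursion, that is, of controlling aspect ratios. For a general tree we also need cuts that halve the size.

\begin{lemma}[halving cuts]\label{lem:cuts}
\begin{itemize}
\item[(a)] Every binary tree of size $m\ge1$ has a node $v$ such that the pieces $B,T',T''$ of the cut at $v$ all have size at most $m/2$.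
\item[(b)] Every chain of size $m\ge1$ has an index $\mu$, its \emph{median}, such that $P[1,\mu-1]$ and $P[\mu+1,k]$ have size at most $m/2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Among the nodes whose subtree has size greater than $m/2$ (the root is one) let $v$ be a deepest one. Then $|T'|,|T''|\le m/2$, and $|B|$ is $m$ minus the size of the subtree of $v$, so $|B|<m/2$.
(b) Let $\mu$ be the least index with $|P[1,\mu]|\ge m/2$. Then $|P[1,\mu-1]|<m/2$ and $|P[\mu+1,k]|=m-|P[1,\mu]|\le m/2$.
\end{proof}

Part (b) says nothing about $T_\mu$, which may have size $m-1$. This asymmetry will reappear in the accounting.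

Side-by-side layouts alone cannot imitate Example~\ref{ex:complete} for chains. Let $K_k$ be the caterpillar chain with $k$ spine nodes in which every $T_i$ is a single node; its size is $2k$. A top drawing of $K_k$ built from Lemma~\ref{lem:side}(b) and (c) alone has its whole spine on row $1$, so its width is at least $k$, and in a box of height $D$ it uses area at least $D/2$ per node. Transposing, which rescued the complete tree, is not available, because both ends of the spine must stay on the top row. The spine has to leave that row and come back.

\section{Folding a chain}\label{sec:fold}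

The spine will descend from the top-left corner to the bottom row, travel along it, and climb back to the top-right corner. The descent and the ascent are mirror images of one configuration: a \emph{Z-drawing} of a chain $P$ in a box is a drawing with $x_1$ at the top-left corner and $x_k$ at the bottom-right corner.

\begin{example}[the smallest fold]\label{ex:fold}
The caterpillar $K_4$ has a Z-drawing in $2\times5$: put $x_1,x_2,x_3,x_4$ at $(1,1)$, $(1,3)$, $(2,3)$, $(2,5)$ and their leaves at $(2,1)$, $(1,4)$, $(2,2)$, $(1,5)$. The two edges of length $2$ pass through $(1,2)$ and $(2,4)$, which are free. To draw $K_9$, use this drawing for $x_1,\dots,x_4$ in columns $1,2$, put $x_5$ at $(3,5)$ with its leaf at $(3,4)$, and use the upside-down copy for $x_6,\dots,x_9$ in columns $4,5$. Then $x_4,x_5,x_6$ are consecutive points of row $5$ and $x_9=(5,1)$. This is a top drawing of $K_9$ in $5\times5$ (Figure~\ref{fig:fold}), whereas Lemma~\ref{lem:side}(c) gives $9\times2$: width has been traded for height.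
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,yscale=-1]
\draw[gray!35] (1,1) grid (5,5);
\draw[very thick] (1,1)--(1,3)--(2,3)--(2,5)--(4,5)--(4,3)--(5,3)--(5,1);
\draw[thick] (1,1)--(2,1) (1,3)--(1,4) (2,3)--(2,2) (2,5)--(1,5) (3,5)--(3,4) (4,5)--(5,5) (4,3)--(4,2) (5,3)--(5,4) (5,1)--(4,1);
\fill (1,1) circle (3pt) (1,3) circle (3pt) (2,3) circle (3pt) (2,5) circle (3pt) (3,5) circle (3pt) (4,5) circle (3pt) (4,3) circle (3pt) (5,3) circle (3pt) (5,1) circle (3pt);
\filldraw[fill=white] (2,1) circle (3pt) (1,4) circle (3pt) (2,2) circle (3pt) (1,5) circle (3pt) (3,4) circle (3pt) (5,5) circle (3pt) (4,2) circle (3pt) (5,4) circle (3pt) (4,1) circle (3pt);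
\node[left] at (0.9,1) {$x_1$}; \node[left] at (0.9,3) {$x_2$}; \node[right] at (2.05,3) {$x_3$};
\node[below] at (2,5.1) {$x_4$}; \node[below] at (3,5.1) {$x_5$}; \node[below] at (4,5.1) {$x_6$};
\node[left] at (3.95,3) {$x_7$}; \node[right] at (5.1,3) {$x_8$}; \node[right] at (5.1,1) {$x_9$};
\end{tikzpicture}
\caption{A path $x_1\cdots x_9$ with a leaf (white) at every node, folded into a $5\times5$ box. The first node is at the top-left corner and the last at the top-right corner. Columns $1,2$ hold a Z-drawing of $x_1,\dots,x_4$, and columns $4,5$ hold an upside-down Z-drawing of $x_6,\dots,x_9$.}\label{fig:fold}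
\end{figure}

In general the leaves are replaced by boxes, stacked vertically. Two features of the layout deserve a word. First, the spine must cross from the left column to the right one, and it can turn only at nodes, so the crossing edge joins two spine nodes. If it ran along the top row from $x_1$ to $x_2$, then $x_2$ would sit at a corner with both of its directions taken by the spine and none left for $T_2$. So the spine descends first, and the crossing edge is $x_2x_3$. Second, the \emph{tail} $P[4,k]$ must end with $x_k$ at a corner, while $x_4$ only has to be visible from $x_3$. A top drawing offers a corner to its first node and visibility to its last, so we use a top drawing of the reversal of the tail, laid along the right column.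

\begin{lemma}[Z-drawing]\label{lem:Z}
Let $P$ be a chain with $k\ge4$ and let $u\ge2$. Suppose that $T_i$ has a corner drawing in $h_i\times(u-1)$ for $i=1,2,3$, and that either
\begin{itemize}
\item[(i)] $k=4$ and $T_4$ has a corner drawing in $h_4\times(u-1)$, or
\item[(ii)] the reversal of $P[4,k]$ has a top drawing in $h_4\times u$.
\end{itemize}
If $\max(1,h_1)+h_2+h_3+\max(1,h_4)+1\le H$, then $P$ has a Z-drawing in $u\times H$.
\end{lemma}

\begin{proof}
See Figure~\ref{fig:Z}. All given drawings are turned so that $h_i$ becomes a number of rows. Let $\rho=\max(1,h_1)+h_3+1$ and put $x_1,x_2,x_3$ at $(1,1)$, $(1,\rho)$, $(u,\rho)$. Draw $T_1$ in columns $2,\dots,u$ and rows $1,\dots,h_1$ with its root at $(2,1)$; draw $T_3$ in columns $2,\dots,u$ and the $h_3$ rows just above row $\rho$ with its root at $(u,\rho-1)$; draw $T_2$ in columns $1,\dots,u-1$ and the $h_2$ rows just below row $\rho$ with its root at $(1,\rho+1)$. The tail uses only the last $\max(1,h_4)$ rows, which lie below row $\rho+h_2$ by the hypothesis on $H$. In case (i), put $x_4$ at $(u,H)$ and draw $T_4$ in columns $1,\dots,u-1$ with its root at $(u-1,H)$. In case (ii), place the top drawing so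 that its top-left corner, the node $x_k$, goes to $(u,H)$ and its top row runs upward along column $u$; then $x_4$ lies on column $u$, and no point of the tail lies on column $u$ above $x_4$.

The four boxes occupy disjoint sets of rows, none of them containing row $\rho$. The edge $x_1x_2$ runs in column $1$, which the boxes of $T_1$ and $T_3$ avoid. The edge $x_2x_3$ runs in row $\rho$. The edge $x_3x_4$ runs in column $u$, which the box of $T_2$ avoids and which is free above $x_4$ in the rows of the tail. The edges from $x_i$ to the roots of the trees $T_i$ just placed have unit length and leave $x_i$ in a direction not used by the spine.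
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62,yscale=-1]
\filldraw[fill=gray!15,draw=gray] (0.6,0) rectangle (5,1.4) (0.6,1.9) rectangle (5,3.1) (0,4.3) rectangle (4.4,5.5) (0,6) rectangle (5,8.4);
\draw[very thick] (0,0)--(0,3.7)--(5,3.7)--(5,6.9);
\draw[thick] (0,0)--(0.6,0) (5,3.7)--(5,3.1) (0,3.7)--(0,4.3);
\fill (0,0) circle (4pt) (0,3.7) circle (4pt) (5,3.7) circle (4pt) (5,6.9) circle (4pt) (5,8.4) circle (4pt);
\filldraw[fill=white] (0.6,0) circle (4pt) (5,3.1) circle (4pt) (0,4.3) circle (4pt);
\node at (2.8,0.7) {$T_1$}; \node at (2.8,2.5) {$T_3$}; \node at (2.2,4.9) {$T_2$}; \node at (2.5,7.2) {tail};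
\node[left] at (-0.1,0) {$x_1$}; \node[left] at (-0.1,3.7) {$x_2$}; \node[right] at (5.1,3.7) {$x_3$}; \node[right] at (5.1,6.9) {$x_4$}; \node[right] at (5.1,8.4) {$x_k$};
\end{tikzpicture}
\caption{A Z-drawing of a path $x_1\cdots x_k$ with trees attached. The trees at $x_1,x_2,x_3$ are drawn in boxes with their roots (white) at corners. The rest of the path is drawn in the bottom box, with $x_k$ at the corner and $x_4$ on the right side, visible from above.}\label{fig:Z}
\end{figure}

\begin{lemma}[fold]\label{lem:fold}
Let $P$ be a chain, let $1<j<k$ and $H\ge2$. If $P[1,j-1]$ has a Z-drawing in $u\times H$, $P[j+1,k]$ has a Z-drawing in $u'\times H$, and $T_j$ has a corner drawing in $w\times(H-1)$, then $P$ has a top drawing in $(u+\max(1,w)+u')\times H$.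
\end{lemma}

\begin{proof}
Put the first Z-drawing in columns $1,\dots,u$, so that $x_1=(1,1)$ and $x_{j-1}=(u,H)$. Put $x_j$ at $(u+1,H)$ and draw $T_j$ in rows $1,\dots,H-1$ with its root at the bottom-left corner $(u+1,H-1)$ of its box. Put the second Z-drawing, reflected upside down, in the last $u'$ columns, so that $x_{j+1}$ is at the bottom-left corner of its box and $x_k$ at the top-right corner. The edges from $x_j$ to $x_{j-1}$ and to the root of $T_j$ have unit length, and $x_jx_{j+1}$ runs along row $H$ below the box of $T_j$. Nothing lies to the right of $x_k$.
\end{proof}

The point of the fold is its effect on orientation: the tails are sub-chains whose top drawings are turned by a quarter turn, so that their width runs along the height of the ambient box. This is the substitute for transposition.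

\begin{remark}
These layouts reflect subdrawings freely and decide on which side of the spine each $T_i$ lies; this is where we use that the order of children need not be preserved. The bound of two children is used from the start: a root at a corner of its box has only two directions available.
\end{remark}

\section{Area budgets and aspect ratios}\label{sec:budget}

\subsection*{What must be paid for}
We shall prove by induction that a piece of size $m$ can be drawn in every box of area about $m\,g(m)$ and moderate aspect ratio, where $g$ is increasing and bounded. One step cuts the piece into at most eleven smaller ones and draws each in a \emph{slot}: a box of prescribed height $D$ whose width we may choose. Ideally a piece with area budget $f$ takes width $f/D$. There are two kinds of loss. Rounding and the rows and columns that carry connecting edges cost a fraction $O(1/M)$ of the box, where $M$ is a lower bound on its sides; as in Example~\ref{ex:complete}, this is negligible when both sides are long. The second loss is more serious. If the induction hypothesis allows height at most $\theta$ times width, then a small piece cannot use the full height $D$ and has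 to be drawn up to about $D/\theta$ wider than $f/D$.

Halving the size must pay for these losses. If they amount to a fraction $\delta(m)$ of the box, then $g$ stays bounded provided $\sum_i\delta(2^i)$ converges; so $\theta$ must grow with $m$, and a power of $\log m$ is enough. With $\lambda\approx\log m$ we take $\delta=\lambda^{-3}$, and we allow height-to-width ratio $\sigma=\lambda^4$ for chains and all other ratios up to $\kappa=\lambda^{16}$. The exponents are governed by three requirements.
\begin{itemize}
\item A chain is only ever put in a slot whose height $D$ is at most the side of the ambient box along which the slots are lined up: by transposition for trees, trivially for chains in wide boxes, and by the fold for chains in tall boxes. The relative loss is then $O(1/\sigma)$, so we need $1/\sigma\ll\delta$.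
\item In a tall $W\times H$ box for a chain, trees are put in slots of height up to $H\le\sigma W$. The relative loss is $O(\sigma/\kappa)$, so we need $\sigma/\kappa\ll\delta$.
\item The Z-drawings of a fold are given width at least $\beta W\ge\beta H/\sigma$, where $\beta$ is a small multiple of $\delta$. Pieces inside them have aspect ratio up to $(\sigma/\beta)^2$, so we need $(\sigma/\beta)^2\ll\kappa$.
\end{itemize}
Finally, a chain of size $m$ may carry a tree of size $m-1$, for which halving gains nothing. Chains therefore get a budget larger than that of trees by the factor $1+\delta$.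

\subsection*{Parameters}
For real $m\ge1$ put
\[
\lambda(m)=2+\log m,\qquad \sigma=\lambda^4,\qquad \kappa=\lambda^{16},\qquad \delta=\lambda^{-3},\qquad \beta=\delta/16,\qquad M(m)=\sqrt m\,\lambda^{-8},
\]
\[
\varepsilon(m)=\frac{10}{M}+2^7\lambda^{-4}+2^{20}\lambda^{-12}+24\lambda^2m^{-1/4},
\]
all as functions of $m$. Since $m=2^{\lambda-2}$, each term of $\varepsilon$ is $o(\lambda^{-3})$ as $m\to\infty$. Fix an integer $m_0$ such that
\begin{equation}\label{eq:m0}
\varepsilon(m)\le\beta(m),\qquad \lambda(m)\ge2^{13},\qquad \kappa(m)\le\sqrt m\qquad\text{for all } m\ge m_0,
\end{equation}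
and let $C=2m_0^2\,\kappa(m_0)$. The conditions \eqref{eq:m0} do not involve $C$. Put
\[
g=C\Bigl(1-\frac1\lambda\Bigr),\qquad a(m)=m\,g(m),\qquad b(m)=m\,g(m)\bigl(1+\delta(m)\bigr).
\]
Since $\lambda\ge2$ we have $g\ge C/2$, and $(1-x)(1+x^3)=1-(x-x^3)-x^4\le1$ for $x=1/\lambda$ gives $g(1+\delta)\le C$. Hence
\begin{equation}\label{eq:ab}
Cm/2\le a(m)\le b(m)\le Cm .
\end{equation}
For a nonempty piece $Y$ of size $s$ let
\[
\bigl(f(Y),\theta(Y)\bigr)=\begin{cases}\bigl(a(s),\kappa(s)\bigr)&\text{if $Y$ is a tree,}\\ \bigl(b(s),\sigma(s)\bigr)&\text{if $Y$ is a chain,}\end{cases}
\]
and let $f(Y)=0$ if $Y$ is empty. A $W\times H$ box with $W,H\ge1$ is \emph{admissible} for $Y$ if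
\[
WH\ge f(Y),\qquad W\le\kappa(s)H,\qquad H\le\theta(Y)W .
\]
We call $Y$ \emph{good} if it has a standard drawing in every admissible box.

\begin{proposition}\label{prop:main}
Every nonempty piece is good.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:square} from Proposition~\ref{prop:main}]
The square box of side $\lceil\sqrt{a(n)}\,\rceil$ is admissible for a tree of size $n$, and by \eqref{eq:ab} its area is at most $(\sqrt{Cn}+1)^2\le4Cn$.
\end{proof}

In an admissible box each side is at most $\kappa(m)$ times the other, so $\min(W,H)^2\ge WH/\kappa(m)$, and $\max(W,H)^2\ge WH$. With \eqref{eq:ab} and $C\ge2$, every admissible box for a piece of size $m$ satisfies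
\begin{equation}\label{eq:sides}
\min(W,H)\ge\sqrt{\frac{Cm}{2\kappa(m)}}\ge M(m),\qquad \max(W,H)\ge\sqrt{Cm/2}.
\end{equation}

The next lemma quantifies what halving gains.

\begin{lemma}[budgets]\label{lem:budget}
Let $m\ge4$. Then $a(s)\le s\,g(m)$ for $1\le s\le m$, and $a(s)\le b(s)\le s\,g(m)(1-\delta(m))$ for $1\le s\le m/2$.
\end{lemma}

\begin{proof}
The function $g$ is increasing, which gives the first claim. So is $g(1+\delta)=C(1-\lambda^{-1}+\lambda^{-3}-\lambda^{-4})$, whose derivative in $\lambda$ is $C\lambda^{-2}(1-3\lambda^{-2}+4\lambda^{-3})>0$ for $\lambda\ge2$. It therefore suffices to show $g(m/2)(1+\delta(m/2))\le g(m)(1-\delta(m))$. Let $\lambda=\lambda(m)\ge4$, so that $\lambda(m/2)=\lambda-1$. Then $\lambda/(\lambda-1)^2+(\lambda-1)/\lambda^2\le\frac49+\frac3{16}<1$, both terms being decreasing. Dividing by $\lambda(\lambda-1)$ and using $g\le C$,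
\[
g(m)-g(m/2)=\frac{C}{\lambda(\lambda-1)}\ge\frac C{(\lambda-1)^3}+\frac C{\lambda^3}\ge g(m/2)\,\delta(m/2)+g(m)\,\delta(m).\qedhere
\]
\end{proof}

A piece of size $s$ in a slot of a very wide box for size $m$ has width-to-height ratio about $\frac sm\kappa(m)$, and this must not exceed $\kappa(s)$. It does not, because $\kappa$ grows slowly.

\begin{lemma}[comparing scales]\label{lem:scales}
Let $m\ge m_0$, $\lambda=\lambda(m)$ and $1\le s\le m$.
\begin{itemize}
\item[(a)] If $s\ge\sqrt m$, then $\lambda(s)\ge\lambda/2$, $\ \kappa(s)\ge2^{10}\lambda^{14}$ and $\frac sm\kappa(m)\le\left(\frac sm\right)^{3/4}\kappa(s)$.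
\item[(b)] If $s<\sqrt m$, then $\frac sm\kappa(m)\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $\lambda(s)\ge2+\frac12\log m\ge\lambda/2$, hence $\kappa(s)\ge2^{-16}\lambda^2\cdot\lambda^{14}\ge2^{10}\lambda^{14}$ by \eqref{eq:m0}. With $q=m/s$ and $1+x\le e^x$,
\[
\frac{\kappa(m)}{\kappa(s)}=\Bigl(1+\frac{\log q}{\lambda(s)}\Bigr)^{16}\le e^{16\log q/\lambda(s)}=q^{16\log e/\lambda(s)}\le q^{1/4},
\]
since $64\log e<93\le\lambda/2\le\lambda(s)$.
(b) Here $\frac sm\kappa(m)\le\kappa(m)/\sqrt m\le1$ by \eqref{eq:m0}.
\end{proof}

\subsection*{Fitting a piece into a slot}
The following lemma makes the second kind of loss precise. Its hypothesis says that the slot is not too low for the piece; no upper bound on $D$ is needed.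

\begin{lemma}[slots]\label{lem:slot}
Let $Y$ be a good piece of size $s\ge1$, write $f=f(Y)$, $\theta=\theta(Y)$, and let $D\ge1$ be an integer with
\begin{equation}\label{eq:flat}
f/D^2\le\kappa(s)-1 .
\end{equation}
Then $Y$ has a standard drawing in $w\times D$ with $w\le f/D+1+\min\bigl(2D/\theta,\sqrt{2f}\bigr)$. If moreover $s\le m$ and $m\ge m_0$, then with $\lambda=\lambda(m)$
\begin{align*}
w&\le f/D+E(D), & E(D)&=1+2^5D\lambda^{-4}+2\sqrt C\,m^{1/4},\\
w&\le f/D+E'(D)\quad\text{if $Y$ is a tree}, & E'(D)&=1+2^{17}D\lambda^{-16}+2\sqrt C\,m^{1/4}.
\end{align*}
\end{lemma}

\begin{proof}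
Note that $f\ge1$ by \eqref{eq:ab}, and $16\le\theta\le\kappa(s)$ since $\lambda(s)\ge2$.

\emph{Case $f\ge D^2/\theta$: the piece fills the slot.} Let $w=\lceil f/D\rceil$. Then $wD\ge f$, $D/w\le D^2/f\le\theta$, and $w/D\le f/D^2+1\le\kappa(s)$. So $w\times D$ is admissible, and $w\le f/D+1$.

\emph{Case $f<D^2/\theta$: the piece is small.} Let $w=\lceil\sqrt{2f/\theta}\,\rceil$ and $D_1=\lceil f/w\rceil$. Since $f/w\le\sqrt{f\theta/2}<D$, we have $D_1\le D$. The box $w\times D_1$ is admissible: $wD_1\ge f$; next $D_1/w\le f/w^2+1\le\theta/2+1\le\theta$; and, by $(x+1)^2\le2x^2+2$, also $w/D_1\le w^2/f\le4/\theta+2/f\le4\le\kappa(s)$. Pad it to $w\times D$. Finally $w\le1+\sqrt{2f/\theta}$, where $\sqrt{2f/\theta}\le\sqrt{2f}$ and, by the case assumption, $\sqrt{2f/\theta}\le\sqrt2\,D/\theta$.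

Now let $s\le m$ and $m\ge m_0$. If $s\ge\sqrt m$, then $\lambda(s)\ge\lambda/2$, so $2D/\theta$ is at most $2^{17}D\lambda^{-16}$ for a tree and $2^5D\lambda^{-4}$ for a chain. If $s<\sqrt m$, then $\sqrt{2f}\le\sqrt{2Cs}\le2\sqrt C\,m^{1/4}$. It remains to note that $E'(D)\le E(D)$, because $\lambda\ge2$.
\end{proof}

For an empty piece, with $w=0$ and $f=0$, we have $\max(1,w)=1\le E'(D)\le E(D)$. So in all sums below the bounds of Lemma~\ref{lem:slot} may be used for $\max(1,w)$, whether the piece is empty or not.

\section{Proof of Proposition~\ref{prop:main}}\label{sec:induction}

We use induction on the size $m$. Let $Y$ be a piece of size $m$, let $W\times H$ be admissible for $Y$, and assume that all nonempty pieces of size less than $m$ are good.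

\subsection*{Small pieces}
Let $m<m_0$. By \eqref{eq:sides} and the choice of $C$, both sides are at least $\sqrt{C/(2\kappa(m_0))}=m_0$. A tree fits in $m\times m$ by Lemma~\ref{lem:nlogn}. For a chain, each $T_i$ fits in $|T_i|\times(m_0-1)$ by the same lemma, and Lemma~\ref{lem:side}(c) gives a top drawing of width $\sum_i\max(1,|T_i|)\le m$ and height $m_0$. Padding finishes this case, which is the only place where the size of $C$ matters.

\subsection*{Error terms}
From now on $m\ge m_0$, and $\lambda,\sigma,\kappa,\delta,\beta,g,M,\varepsilon$ without argument are taken at $m$. By \eqref{eq:sides} and \eqref{eq:m0}, $W,H\ge M$ and $10/M\le\beta=\delta/16$; in particular $H\ge2$ and $6/H\le\delta/4\le1/4$. We use the elementary bounds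
\begin{equation}\label{eq:elem}
\frac{H}{H-1}\le1+\frac2H,\qquad \Bigl(\frac H{H-1}\Bigr)^2\le1+\frac6H,\qquad \frac{1+y}{1+\delta}\le1-\frac\delta2+y\quad(y\ge0).
\end{equation}
The first is $H\le2(H-1)$; the second follows by squaring, as $4/H^2\le2/H$; the third follows from $(1+\delta)(1-\delta/2)\ge1$ for $\delta\le1$.

Let $L=\max(W,H)$ and $D\le L$. By \eqref{eq:sides}, $1\le L/M$ and $\sqrt C\,m^{1/4}\le\sqrt2\,m^{-1/4}L$, so
\begin{equation}\label{eq:errL}
4E(D)+\frac{2L}M\le L\Bigl(\frac6M+2^7\lambda^{-4}+8\sqrt2\,m^{-1/4}\Bigr)\le\varepsilon L .
\end{equation}
If $Y$ is a chain, then $H\le\lambda^4W$, hence $W^2\ge WH\lambda^{-4}\ge\frac12Cm\lambda^{-4}$ and $\sqrt C\,m^{1/4}\le\sqrt2\,\lambda^2m^{-1/4}W$. So for $D\le H$, using $16\sqrt2<24$,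
\begin{equation}\label{eq:errW}
8E'(D)+\frac{2W}M\le W\Bigl(\frac{10}M+2^{20}\lambda^{-12}+16\sqrt2\,\lambda^2m^{-1/4}\Bigr)\le\varepsilon W .
\end{equation}
Inequality \eqref{eq:errL} covers slots lined up along the longer side, for pieces of either kind; \eqref{eq:errW} covers slots lined up along a possibly shorter side, but only for trees.

\subsection*{Trees}
Let $Y=T$ be a tree. Admissibility and corner drawings are invariant under transposition, so we may assume $W\ge H$. Cut $T$ at the node of Lemma~\ref{lem:cuts}(a). The pieces $Y_1,Y_2,Y_3$ have sizes $s_i\le m/2$ with sum less than $m$, and $f(Y_i)\le s_i\,g(1-\delta)$ by Lemma~\ref{lem:budget}. We apply Lemma~\ref{lem:slot} with $D=H-1$ to the nonempty ones.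

To check \eqref{eq:flat} for a piece of size $s$, use $H^2\ge WH/\kappa\ge mg/\kappa$ and \eqref{eq:elem}:
\[
\frac{f}{(H-1)^2}\le\frac{sg}{H^2}\Bigl(1+\frac6H\Bigr)\le\frac54\cdot\frac sm\,\kappa .
\]
If $s\ge\sqrt m$, Lemma~\ref{lem:scales}(a) and $s\le m/2$ bound this by $\frac54\,2^{-3/4}\kappa(s)\le\frac56\kappa(s)\le\kappa(s)-1$. If $s<\sqrt m$, Lemma~\ref{lem:scales}(b) bounds it by $\frac54\le\kappa(s)-1$.

Since $mg\le WH$, the width required by Lemma~\ref{lem:side}(a) with height $H$ is at most
\[
\frac{mg(1-\delta)}{H-1}+3E(H-1)\le W(1-\delta)\Bigl(1+\frac2H\Bigr)+3E(H-1)\le W(1-\delta)+\frac{2W}M+3E(H-1),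
\]
which is at most $W(1-\delta+\varepsilon)\le W$ by \eqref{eq:errL} with $L=W$. Padding gives the corner drawing in $W\times H$.

\subsection*{Chains: common estimates}
Let $Y=P$ be a chain with median $\mu$. The pieces to which we apply the induction hypothesis will be trees $T_i$, of size less than $m$, and chains of size at most $m/2$. By Lemma~\ref{lem:budget}, each such piece, of size $s$, has
\begin{equation}\label{eq:sg}
f\le s\,g .
\end{equation}
The slack now comes from the budget of $P$: we have $mg=b(m)/(1+\delta)\le WH/(1+\delta)$, so by \eqref{eq:elem}
\begin{equation}\label{eq:slack}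
\frac{mg}H\le W\Bigl(1-\frac\delta2\Bigr),\qquad \frac{mg}{H-1}\le W\,\frac{1+2/H}{1+\delta}\le W\Bigl(1-\frac\delta2\Bigr)+\frac{2W}M .
\end{equation}

\subsection*{Chains in wide boxes}
Let $W\ge H$. Cut $P$ at $\mu$ and apply Lemma~\ref{lem:slot} with $D=H-1$ to the nonempty pieces. The check of \eqref{eq:flat} is tighter than for trees, because $T_\mu$ may be almost all of $P$. From $H^2\ge b(m)/\kappa=mg(1+\delta)/\kappa$, \eqref{eq:sg} and \eqref{eq:elem},
\[
\frac f{(H-1)^2}\le\frac sm\,\kappa\cdot\frac{1+6/H}{1+\delta}\le\frac sm\,\kappa\Bigl(1-\frac\delta2+\frac6H\Bigr)\le\frac sm\,\kappa\Bigl(1-\frac\delta4\Bigr).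
\]
If $s\ge\sqrt m$, Lemma~\ref{lem:scales}(a) bounds this by $\kappa(s)(1-\delta/4)\le\kappa(s)-1$, as $\kappa(s)\delta\ge2^{10}\lambda^{11}\ge4$. If $s<\sqrt m$, it is at most $1\le\kappa(s)-1$ by Lemma~\ref{lem:scales}(b).

By \eqref{eq:sg}, \eqref{eq:slack} and \eqref{eq:errL} with $L=W$, the width required by Lemma~\ref{lem:side}(b) is at most
\[
\frac{mg}{H-1}+3E(H-1)\le W\Bigl(1-\frac\delta2+\varepsilon\Bigr)\le W .
\]

\subsection*{Chains in tall boxes}
Let $W<H$. The previous argument fails: a sub-chain in a slot of height $H-1$ would incur the error term $2^5H\lambda^{-4}$, which is not small compared with $W$ when $H$ is near $\lambda^4W$. Trees remain cheap by \eqref{eq:errW}. For a tree $T_i$ of size $s\ge1$ and $D=H-1$, condition \eqref{eq:flat} holds because $H^2\ge WH\ge mg$ gives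
\[
\frac{f}{(H-1)^2}\le\frac{mg}{H^2}\Bigl(1+\frac6H\Bigr)\le2\le\kappa(s)-1 .
\]
So every $T_i$ has a corner drawing in $w_i\times(H-1)$ with
\begin{equation}\label{eq:wi}
\max(1,w_i)\le\frac{|T_i|\,g}{H-1}+E'(H-1).
\end{equation}

\emph{Short spine, $k\le8$.} No sub-chains are needed. By \eqref{eq:wi}, \eqref{eq:slack} and \eqref{eq:errW}, the width required by Lemma~\ref{lem:side}(c) is at most
\[
\frac{mg}{H-1}+8E'(H-1)\le W\Bigl(1-\frac\delta2+\varepsilon\Bigr)\le W .
\]

\emph{Long spine, $k\ge9$.} We fold. Lemma~\ref{lem:Z} needs four spine nodes on each side of the fold index $j$, so $5\le j\le k-4$, while \eqref{eq:sg} needs the tails to be small. Let $j=\min(\max(\mu,5),k-4)$, the index of this range nearest to the median, and let $Q=P[1,j-1]$, $Q'=P[j+1,k]$, of sizes $q,q'$. Their tails are $P[4,j-1]$ and $P[j+4,k]$. \emph{Each tail has a single spine node or has size at most $m/2$.} Indeed, a sub-chain lying entirely before or entirely after $x_\mu$ has size at most $m/2$. If $5\le\mu\le k-4$, then $j=\mu$ and both tails are of this kind. If $\mu<5$, then $j=5$, the first tail is $P[4,4]$ and the second lies after $x_\mu$. If $\mu>k-4$, then $j=k-4$, the second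 tail is $P[k,k]$ and the first lies before $x_\mu$. A tail with one spine node is handled through its tree, by case (i) of Lemma~\ref{lem:Z}.

We give $Q$ and $Q'$ widths proportional to their sizes, enlarged in two ways:
\[
u=1+\Bigl\lceil\frac{qg}{(1-\beta)H}+\beta W\Bigr\rceil,\qquad u'=1+\Bigl\lceil\frac{q'g}{(1-\beta)H}+\beta W\Bigr\rceil .
\]
The factor $1/(1-\beta)$ reserves a fraction $\beta$ of the height for the losses inside the Z-drawing. The term $\beta W$ keeps the column wide enough for \eqref{eq:flat} even when $q$ is small.

\emph{Total width.} We have $\frac1{1-\beta}\le1+2\beta$ as $\beta\le\frac12$, and $\frac H{H-1}\le1+\frac2M\le1+2\beta$. With $q+q'+|T_j|\le m$, \eqref{eq:wi} and the first part of \eqref{eq:slack},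
\[
u+\max(1,w_j)+u'\le(1+2\beta)\frac{mg}H+2\beta W+4+E'(H-1)\le W\Bigl(1-\frac\delta2+4\beta\Bigr)+5E'(H-1).
\]
By \eqref{eq:errW} the last term is at most $\varepsilon W\le\beta W$, so the total is at most $W(1-\frac\delta2+\frac{5\delta}{16})\le W$. In particular $u,u'\le W<H$.

\emph{The Z-drawing of $Q$ in $u\times H$.} Let $Y_1,Y_2,Y_3$ be the trees $T_1,T_2,T_3$, and let $Y_4$ be $T_4$ if the tail has one spine node and the reversal of the tail otherwise. All satisfy \eqref{eq:sg}, and their sizes add up to at most $q$. Apply Lemma~\ref{lem:slot} to the nonempty ones with $D=u-1\ge1$. For \eqref{eq:flat}, note that $u-1\ge\beta W\ge\lambda^{-7}H/16$ and $H^2\ge mg$, so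
\[
\frac f{(u-1)^2}\le256\,\lambda^{14}\,\frac{sg}{H^2}\le256\,\lambda^{14}\,\frac sm .
\]
If $s\ge\sqrt m$, this is at most $256\lambda^{14}\le\kappa(s)-1$ by Lemma~\ref{lem:scales}(a). If $s<\sqrt m$, it is at most $\frac sm\kappa\le1$, by $256\le\lambda^2$ and Lemma~\ref{lem:scales}(b). We obtain standard drawings of $Y_i$ in $h_i\times(u-1)$. By the choice of $u$ and by \eqref{eq:errL}, which applies with $L=H$ because $u-1\le H$,
\[
\max(1,h_1)+h_2+h_3+\max(1,h_4)+1\le\frac{qg}{u-1}+4E(u-1)+1\le(1-\beta)H+\varepsilon H\le H .
\]
Lemma~\ref{lem:Z} gives the Z-drawing of $Q$. This argument used only that $Q$ has at least four spine nodes, the property of its tail and the formula for $u$, so it also gives a Z-drawing of $Q'$ in $u'\times H$. Lemma~\ref{lem:fold} and padding yield a top drawing of $P$ in $W\times H$.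

This completes the induction, and with it the proofs of Proposition~\ref{prop:main} and Theorem~\ref{thm:square}. \qed

\section{Thin boxes}\label{sec:thin}

We prove the first part of Theorem~\ref{thm:boxes}, with $c=48C$. When the short side $H$ is as small as $O(\log n)$, the row lost at each cut is no longer a negligible fraction of the box. But we can now afford a constant factor once. We cut with Lemma~\ref{lem:side} until the pieces fit into squares of side about $H$, where Proposition~\ref{prop:main} applies, and the hypothesis $H\ge4\log n+4$ guarantees that at most half of the rows are lost on the way.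

By transposition let $H\le W$, so $H\ge4\log n+4$ and $WH\ge48Cn$. Put $X=H^2/(4C)$. A nonempty piece $Y$ of size at most $X$ has $f(Y)\le CX=H^2/4$ by \eqref{eq:ab}. Hence every square box $D\times D$ with $D\ge H/2$ is admissible for it, and Proposition~\ref{prop:main} gives:
\begin{equation}\label{eq:leaf}
\text{if $1\le|Y|\le X$ and $D\ge H/2$, then $Y$ has a standard drawing in $D\times D$.}
\end{equation}
If $n\le X$, apply \eqref{eq:leaf} to the whole tree with $D=H$ and pad.

Let $n>X$. We build a recursion tree whose vertices are pieces, each with an assigned height. The top vertex is the given tree, with height $H$. A piece of size greater than $X$ is \emph{internal}: it is cut as in Lemma~\ref{lem:cuts}, and its three children are the pieces of the cut. If its height is $D$, then the middle child ($T'$ or $T_\mu$) gets height $D-1$ and the other two get height $D$. A piece of size at most $X$, possibly empty, is \emph{terminal}. Children are smaller than their parent and are node-disjoint parts of it. By Lemma~\ref{lem:cuts}, if an internal piece has size $m$, then all its children have size at most $m/2$, with the single exception of the tree child of a chain,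 whose own children have size less than $m/2$. Consequently,
\begin{itemize}
\item[(A)] every grandchild of a piece of size $m$ has size at most $m/2$;
\item[(B)] every proper descendant of a piece of size $m$ that is of the same kind (tree or chain) has size at most $m/2$.
\end{itemize}

\emph{Heights.} Let $Y_0,\dots,Y_t$ be internal pieces, each a child of the previous one, with $Y_0$ the whole tree. By (A), $1\le|Y_{2r}|\le n/2^r$ for $r=\lfloor t/2\rfloor$, so $r\le\log n$ and $t+1\le2r+2\le2\log n+2$. Every piece thus has at most $2\log n+2$ internal ancestors, and its height is at least $H-(2\log n+2)\ge H/2\ge2$. So \eqref{eq:leaf} draws each nonempty terminal piece in a box of its assigned height and of width at most $H$, and Lemma~\ref{lem:side}(a),(b), applied from the bottom up, draws every internal piece at its assigned height.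

\emph{Number of internal pieces.} Fix $i\ge0$ and consider the internal trees with size in $(2^iX,2^{i+1}X]$. By (B), none is a descendant of another, so they are node-disjoint and there are at most $n/(2^iX)$ of them. The same holds for internal chains. Summing over $i\ge0$ and over the two kinds, there are at most $4n/X$ internal pieces.

\emph{Width.} Unfolding the formula $w_1+\max(1,w_2)+w_3$, the total width is at most a sum over the terminal pieces, in which a nonempty piece contributes at most $H$ and an empty one at most $1\le H$. Each terminal piece is one of the three children of an internal piece. The width is therefore at most $3H\cdot4n/X=48Cn/H\le W$, and padding gives a corner drawing in $W\times H$. \qed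

\section{The logarithmic lower bound on both sides}\label{sec:lower}

It remains to prove the converse in Theorem~\ref{thm:boxes}. The bound $WH\ge n$ holds because nodes occupy distinct grid points. For the other bound we need one property of SO-drawings: node-disjoint subtrees are drawn as disjoint point sets. Indeed, if two edges without a common end-node share a point, then either an end-node of one lies on the other, which is forbidden, or they share only interior points; in that case they are perpendicular and cross, which is forbidden too.

The idea is that among three disjoint subtrees, each with a heavily used column, the connection between the two outer columns must pass the middle one.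

\begin{lemma}\label{lem:column}
In every SO-drawing of the complete binary tree of height $h$, some vertical grid line contains at least $\lfloor h/2\rfloor+1$ grid points that lie on the drawing, on nodes or on edges.
\end{lemma}

\begin{proof}
For $h\le1$ any column containing a node will do. Let $h\ge2$ and take three of the four subtrees rooted at depth $2$; they are complete of height $h-2$. By induction each of them, say $Q_i$, has a line $x=c_i$ with at least $\lfloor h/2\rfloor$ grid points on the drawing of $Q_i$. Number them so that $c_1\le c_2\le c_3$. Let $R$ be the tree obtained by deleting the nodes of $Q_2$. It is connected and contains $Q_1$ and $Q_3$, so its drawing is a connected plane set meeting the lines $x=c_1$ and $x=c_3$, and hence the line $x=c_2$, in some point $p$. Since $R$ has more than one node, $p$ lies on an edge of $R$. If the edge is horizontal, $p$ has integer coordinates. If it is vertical, its end-nodes are grid points on $x=c_2$. In both cases the line $x=c_2$ contains a grid point on the drawing of $R$, which is disjoint from the drawing of $Q_2$. So this line carries at least $\lfloor h/2\rfloor+1$ grid points of the drawing.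
\end{proof}

A vertical line has only $H$ grid points in a $W\times H$ box, so $H\ge\lfloor h/2\rfloor+1$ for every drawing of the complete binary tree of height $h$, and $W\ge\lfloor h/2\rfloor+1$ by transposition. Given $n\ge1$, let $h=\lfloor\log(n+1)\rfloor-1\ge0$. The complete binary tree of height $h$ has $2^{h+1}-1\le n$ nodes; append a path at one of its leaves to obtain a binary tree with exactly $n$ nodes. Every SO-drawing of this tree contains one of the complete tree, and $h\ge\log(n+1)-2$, so
\[
\min(W,H)\ge\lfloor h/2\rfloor+1\ge\frac{h+1}2\ge\frac12\bigl(\log(n+1)-1\bigr).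
\]
This completes the proof of Theorem~\ref{thm:boxes}. \qed

\begin{thebibliography}{1}

\bibitem{GD}
\emph{Graph Drawing}, doi:10.1007/978-3-540-77537-9,\\
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/}\\
\texttt{10.1007/978-3-540-77537-9.pdf}.

\end{thebibliography}
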